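# Almost all $L$-free graphs and the property $\mathcal A(n,p,s)$: the Petersen graph, entropy, and a finite criterion

## 1. Three theorems and a corollary

Graphs are finite and simple, $\log=\log_2$, and "$\subseteq$" means "is a (not necessarily induced) subgraph of". For a fixed graph $L$ put $p=\chi(L)-1$. The notions $\mathcal M(L)$, $M_{2s}$, $H(n,p,s)$ and $\mathcal A(n,p,s)$ in the statements are unpacked in Section 2.

**Theorem 1.** Let $L=P$ be the Petersen graph. Then $K_3\nsubseteq P$, $p=2$, $M_6\in\mathcal M(P)$, and $H(n,2,3)$ is an extremal graph for $P$ for all large $n$. But for large $n$,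
$$|\mathcal A(n,2,3)|\le 2^{-0.08n}\cdot\#\{P\text{-free graphs on }[n]\}.$$
So almost no $P$-free graph is in $\mathcal A(n,2,3)$.

This answers a problem from "The Fine Structure Of Octahedron-Free Graphs" (http://www.math-inst.hu/~miki/BalBolloSimOcta.pdf):

> Let $L$ be fixed, $K_3\nsubseteq L$. Is it true that if $\mathcal M(L)$ contains $s$ independent edges and $H(n,p,s)$ is an extremal graph for $L$ (for all sufficiently large $n$), then almost all $L$-free graphs are in property $\mathcal A(n,p,s)$?

The answer is **no**. The next two theorems say when it fails and how to decide it for a given $L$.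

**Theorem 2.** (i) If $p=1$ or $s=1$, every $L$ satisfying the hypotheses of the Problem has the property that almost all $L$-free graphs are in $\mathcal A(n,p,s)$. (ii) For every $p\ge2$ and $s\ge2$ there is a triangle-free $L$ satisfying the hypotheses such that almost no $L$-free graph is in $\mathcal A(n,p,s)$.

**Condition $(\mathrm H_{p,s})$.** $\chi(L)=p+1$; $M_{2s}\in\mathcal M(L)$; and $\chi(L-U)\ge p+1$ for all $U\subseteq V(L)$ with $|U|\le s-1$. (By Lemma 7 below, this is equivalent to the hypotheses of the Problem apart from $K_3\nsubseteq L$.)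

**Definition (patterns).** A *pattern* $\Pi=(Q;F_1,\dots,F_p)$ consists of a graph $Q$ on a finite set $W$ with $|W|=k\ge0$, and non-empty families $F_i\subseteq 2^W$. The graph $R_t(\Pi)$ has vertex set $W\cup\bigcup_{i,\,S\in F_i}Y_{i,S}$ with disjoint sets $|Y_{i,S}|=t$, and these edges: $Q$ on $W$; each $y\in Y_{i,S}$ is joined within $W$ exactly to $S$; and $y\in Y_{i,S}$, $y'\in Y_{j,S'}$ are adjacent iff $i\ne j$. $\Pi$ is *$L$-free* if $R_t(\Pi)$ is $L$-free for $t=|V(L)|$ (equivalently, for all $t$: a copy of $L$ uses at most $|V(L)|$ vertices of each $Y_{i,S}$). $\Pi$ is *reduced* if $\bigcup F_i=W$ for each $i$. Its *weight* is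
$$\lambda(\Pi)=\sum_{i=1}^p\log|F_i|-(p-1)k.$$

**Theorem 3.** Let $p\ge2$ and let $L$ satisfy $(\mathrm H_{p,s})$.

(a) If every reduced $L$-free pattern with $k\ge s$ has $\lambda(\Pi)<s-1$, then all but a $2^{-\Omega(n)}$-fraction of the $L$-free graphs on $[n]$ are in $\mathcal A(n,p,s)$.

(b) Otherwise, almost no $L$-free graph is in $\mathcal A(n,p,s)$.

(c) Only patterns with $s\le k<k_0(p,s)$ need be checked, so the criterion is finite. Moreover, with $\Lambda(L)=\max\lambda(\Pi)$ over all $L$-free patterns (the maximum exists),
$$\log\#\{L\text{-free graphs on }[n]\}=t(n,p)+\Big(\log p+\frac{\Lambda(L)}p\Big)n+o(n),$$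
where $t(n,p)$ is the number of edges of the $p$-partite Turán graph $T_{n,p}$.

**Corollary 4.** Let $p\ge2$ and $(\mathrm H_{p,s})$ hold. If there is $U\subseteq V(L)$ with $|U|=s$ such that $L-U$ is $p$-colourable and the vertices of $U$ are pairwise at distance $\ge3$ in $L$, then almost all $L$-free graphs are in $\mathcal A(n,p,s)$. This applies, for example, to $L=sH$ ($s$ disjoint copies of $H$) where $\chi(H)=p+1$ and $H$ has a colour-critical edge.

## 2. Decomposition families, $H(n,p,s)$ and $\mathcal A(n,p,s)$

**Definition.** $K_p(t,\dots,t)$ is the complete $p$-partite graph with $t$ vertices in each class. The *decomposition family* $\mathcal M(L)$ is the family of graphs $M$ for which there is a $t=t(L)$ such that the graph obtained by placing a copy of $M$ into one class of $K_p(t,\dots,t)$ contains $L$. The graph $M_{2s}$ consists of $s$ independent edges on $2s$ vertices, and "$\mathcal M(L)$ contains $s$ independent edges" means $M_{2s}\in\mathcal M(L)$.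

So $\mathcal M(L)$ records what must not be put into one class of a large complete $p$-partite graph. Example: $L=C_5$, $p=2$. Deleting an edge $uv$ from $C_5$ leaves a path on five vertices whose ends $u,v$ lie in the same colour class. Hence $C_5$ is contained in $K_2(5,5)$ plus one edge inside a class, and $M_2\in\mathcal M(C_5)$.

If $M\in\mathcal M(L)$ is witnessed by $t$, then larger $t$ also works. We shall find copies of $L$ in this form:

**Fact 5.** Let $M_{2s}\in\mathcal M(L)$ and $v=|V(L)|$. Suppose that a graph contains disjoint sets $A_1,\dots,A_p$ of size at least $v$, completely joined to each other, and, disjoint from them, the vertex set $Y$ of $s$ independent edges, such that for some $i$ every vertex of $Y$ is joined to every vertex of $A_j$ for all $j\ne i$. Then the graph contains $L$.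

*Proof.* Embed $L$ in $K_p(t,\dots,t)$ with $M_{2s}$ placed in class $i$. Send the $2s$ vertices of $M_{2s}$ to $Y$, matching edges to matching edges. Outside $M_{2s}$ the copy of $L$ has at most $v$ vertices in each class $j$; send them injectively into $A_j$. All edges of the copy are preserved. $\square$

**Definition.** For graphs $U,W$, the graph $U\otimes W$ is obtained from disjoint copies of $U$ and $W$ by joining every vertex of $U$ to every vertex of $W$, and $H(n,p,s)=K_{s-1}\otimes T_{n-s+1,p}$. A graph on $[n]$ is in $\mathcal A(n,p,s)$ if one can delete $s-1$ vertices so that the remaining graph has a proper $p$-colouring. An *extremal graph* for $L$ is an $L$-free graph on $n$ vertices with $\mathrm{ex}(n,L)$ edges. "Almost all $L$-free graphs" means all but an $o(1)$-fraction of the $L$-free graphs on $[n]$, as $n\to\infty$.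

Every subgraph of a copy of $H(n,p,s)$ is in $\mathcal A(n,p,s)$. The Problem asks whether the shape of the extremal graph controls the shape of the typical $L$-free graph.

**Theorem 6** (cited: Simonovits, *Extremal graph problems with symmetrical extremal graphs. Additional chromatic conditions*, Discrete Math. 7 (1974) 349–376). Let $\chi(L)=p+1$. Suppose that omitting any $s-1$ vertices of $L$ leaves chromatic number $\ge p+1$, and that $L$ has a $(p+1)$-colouring in which the first two colours span $s$ independent edges plus possibly isolated vertices. Then for $n>n_0(L)$, $H(n,p,s)$ is the unique extremal graph for $L$.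

**Lemma 7.** The hypotheses "$M_{2s}\in\mathcal M(L)$ and $H(n,p,s)$ is extremal for $L$ for all large $n$", with $p=\chi(L)-1$, are equivalent to $(\mathrm H_{p,s})$. Under $(\mathrm H_{p,s})$ every graph in $\mathcal A(n,p,s)$ is $L$-free.

*Proof.* If $\chi(L-U)\le p$ for some $|U|\le s-1$, map $U$ into $K_{s-1}$ and the colour classes of $L-U$ into the classes of $T_{n-s+1,p}$. So $L\subseteq H(n,p,s)$ for large $n$, and $H(n,p,s)$ is not extremal. Hence the hypotheses imply $(\mathrm H_{p,s})$.

Conversely, assume $(\mathrm H_{p,s})$, and embed $L$ in $K_p(t,\dots,t)$ with $M_{2s}$ placed in one class. Split that class in two, with the ends of each matching edge on different sides. This gives a $(p+1)$-colouring of $L$ whose first two colours span at most $s$ independent edges plus isolated vertices. If there were fewer than $s$ edges, deleting one end of each would make the first two colour classes together independent, so that at most $s-1$ deletions would make $L$ $p$-colourable, against $(\mathrm H_{p,s})$. So there are exactly $s$ edges, and Theorem 6 applies.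

Finally, if $L\subseteq G\in\mathcal A(n,p,s)$, the $s-1$ deleted vertices remove at most $s-1$ vertices of $L$ and leave a $p$-colourable graph, against $(\mathrm H_{p,s})$. $\square$

Three further elementary facts are used. For class sizes $m_1,\dots,m_p$ with sum $m$,
$$\sum_{i<j}m_im_j=\Big(1-\frac1p\Big)\frac{m^2}2-\frac12\sum_i\Big(m_i-\frac mp\Big)^2,\qquad t(m,p)=\Big(1-\frac1p\Big)\frac{m^2}2-O(1). \tag{1}$$
The first identity follows from $\sum_{i<j}m_im_j=\frac12(m^2-\sum m_i^2)$ and $\sum m_i^2=\frac{m^2}p+\sum(m_i-\frac mp)^2$; for the second take all deviations less than $1$. In particular, for fixed $k$,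
$$t(n-k,p)=t(n,p)-\Big(1-\frac1p\Big)kn+O(1). \tag{2}$$
Let $h(x)=-x\log x-(1-x)\log(1-x)$ be the binary entropy. For integers $N_0\ge0$, real $N\ge N_0$ and $0<x\le\frac12$,
$$\sum_{q\le xN}\binom{N_0}q\le 2^{h(x)N}. \tag{3}$$
Indeed, since $\frac x{1-x}\le1$, the sum is at most $\sum_q\binom{N_0}q\big(\frac x{1-x}\big)^{q-xN}=\big(\frac x{1-x}\big)^{-xN}(1-x)^{-N_0}\le x^{-xN}(1-x)^{xN-N}=2^{h(x)N}$.

## 3. Matchings: the case $p=1$

In the case $p=1$ everything can be done by hand, and the answer is yes. This proves Theorem 2(i) for $p=1$.

Here $M_{2s}\in\mathcal M(L)$ says that $L$ has at most $s$ edges and these are independent; the last part of $(\mathrm H_{1,s})$ says there are at least $s$ of them. So $L$ is $sK_2$ plus isolated vertices, and for $n\ge|V(L)|$ a graph is $L$-free iff it has no $s$ independent edges.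

Let $G$ be $L$-free and let $D$ be the set of its vertices of degree $\ge2s$. If $|D|\ge s$, pick $d_1,\dots,d_s\in D$ and choose partners one after another. The partner of $d_l$ must avoid the $s-1$ other $d$'s and at most $s-1$ earlier partners, at most $2s-2<2s$ vertices. This gives $s$ independent edges, a contradiction. So $|D|\le s-1$.

If $|D|=s-1$ and $G-D$ had an edge $uv$, choose partners for the vertices of $D$, avoiding $u,v$, the other $s-2$ vertices of $D$ and at most $s-2$ earlier partners, at most $2s-2$ vertices. Again we get $s$ independent edges. So if $|D|=s-1$, then $G-D$ has no edge and $G\in\mathcal A(n,1,s)$.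

If $|D|\le s-2$ (so $s\ge2$), all edges meet the vertex set of a maximal matching, which has at most $2s-2$ vertices. At most $s-2$ of these have degree $\ge2s$ and contribute at most $2^{(s-2)n}$ choices of neighbourhoods; the others contribute $n^{O(1)}$. So there are at most $n^{O(1)}2^{(s-2)n}$ such graphs. On the other hand, joining $s-1$ fixed vertices arbitrarily to the rest shows $|\mathcal A(n,1,s)|\ge2^{(s-1)(n-s+1)}$, and all these graphs are $L$-free. So almost all $L$-free graphs are in $\mathcal A(n,1,s)$. $\square$

## 4. An $s$-th apex vertex: edges against entropy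

Let now $p=2$ and try to prove a positive answer. Suppose we already know that $G$ becomes bipartite, with classes $V_1,V_2$, after removing a bounded set $W$ of vertices that have linearly many neighbours in both classes (call them apex vertices), and that the graph between $V_1$ and $V_2$ is random-like. If $|W|\le s-1$, then $G\in\mathcal A(n,2,s)$. If $W$ contains $w_1,\dots,w_s$, we would like to find $L$: choose distinct neighbours $x_l\in V_1$ of $w_l$. Then $w_1x_1,\dots,w_sx_s$ are $s$ independent edges, which are to play the role of $M_{2s}$ in class $1$. By Fact 5 we are done if many vertices of $V_2$ are adjacent to all the $w_l$ and all the $x_l$. The $x_l$ are no problem, because the graph between $V_1$ and $V_2$ is random-like.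

The argument stops at the $w_l$. Nothing says that $w_1,\dots,w_s$ have a common neighbour in $V_2$, or in $V_1$, even if each of them has many neighbours in both.

How expensive is it for $G$ to avoid such common neighbours? First count edges. Take $W$ of size $s$, and let every vertex outside $W$ miss at least one vertex of $W$. The maximum number of edges is $t(n-s,2)+(s-1)(n-s)+\binom s2$, while $e(H(n,2,s))=t(n-s+1,2)+(s-1)(n-s+1)+\binom{s-1}2$. The difference is $t(n-s+1,2)-t(n-s,2)=\lfloor\frac{n-s+1}2\rfloor$ in favour of $H(n,2,s)$. For the extremal problem the $s$-th apex vertex is a loss.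

Now count graphs, up to lower-order terms. With $k$ apex vertices joined freely to the rest, the logarithm of the number of graphs is about
$$n+\frac{(n-k)^2}4+kn\approx\frac{n^2}4+n+\frac k2n:$$
each apex vertex gains $\frac n2$. With $s$ apex vertices and the full neighbourhood $W$ forbidden, each outside vertex has $2^s-1$ possible traces on $W$ instead of $2^s$. So compared with $s-1$ free apex vertices the logarithm changes by
$$n\Big(\frac12+\log(1-2^{-s})\Big).$$
For $s=1$ this is $-\frac n2$. For $s=2$ it is $n(\frac12-\log\frac43)\approx0.085\,n>0$, and it is larger for larger $s$. For counting, the $s$-th apex vertex can be a gain: the largest allowed trace is shorter by a full element, but the number of traces hardly drops. The extremal graph sees the former and the count sees the latter.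

What remains is to find an $L$ satisfying $(\mathrm H_{2,s})$ that really cannot live on $s$ apex vertices some of which have no common neighbour.

## 5. The Petersen graph

*Proof of Theorem 1.* The vertices of $P$ are the $2$-subsets of $\{1,\dots,5\}$, adjacent iff disjoint.

**Step 1. The property that forces common neighbours: $P$ is triangle-free, and any two non-adjacent vertices have a common neighbour.** A $5$-set has no three pairwise disjoint pairs. Two non-adjacent vertices are $ab,ac$, and $\{1,\dots,5\}\setminus\{a,b,c\}$ is adjacent to both.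

**Step 2. Two deletions do not suffice: $P-U$ is not bipartite if $|U|\le2$.** Independent sets are families of pairwise intersecting pairs, that is, subsets of a star (all four pairs containing a fixed element) or a triangle $\{ab,ac,bc\}$. Two different stars, at $a$ and at $b$, share the vertex $ab$, so two subsets of stars cover at most $7$ vertices. If one of the sets is a triangle, the union has at most $3+4=7$ vertices. So an induced bipartite subgraph has at most $7$ of the $10$ vertices, and $P-U$ has at least $8$.

**Step 3. $\chi(P)=3$ and $M_6\in\mathcal M(P)$.** The star $\{12,13,14,15\}$ is independent, and the other six vertices span exactly the three independent edges $23\!-\!45$, $24\!-\!35$, $25\!-\!34$. So $P$ is contained in $K_2(6,6)$ with $M_6$ placed in one class. Colouring the star with one colour and the ends of the three edges with two others gives $\chi(P)\le3$; Step 2 gives $\chi(P)\ge3$.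

Steps 2 and 3 are $(\mathrm H_{2,3})$, so by Lemma 7 $H(n,2,3)$ is extremal for $P$ for large $n$.

**Step 4. An upper bound for $|\mathcal A(n,2,3)|$.** Choose the two deleted vertices, the possible edge between them, their edges to the rest, a bipartition of the rest, and the edges across it:
$$|\mathcal A(n,2,3)|\le n^2\cdot2\cdot2^{2(n-2)}\cdot2^{n-2}\cdot2^{(n-2)^2/4}\le n^2\,2^{n^2/4+2n}.$$

**Step 5. A larger family $\mathcal G$ with three apex vertices.** Let $W=\{1,2,3\}$, $m=n-3$. A graph $G\in\mathcal G$ is obtained as follows. Take a partition $(V_1,V_2)$ of $[n]\setminus W$ with class sizes $\lfloor m/2\rfloor,\lceil m/2\rceil$ in some order and $4\in V_1$. Take a *connected* bipartite graph between $V_1$ and $V_2$. Let $W$ be independent. Join vertex $3$ to an arbitrary subset of $[n]\setminus W$. Let each vertex of $[n]\setminus W$ be adjacent to $1$, or to $2$, or to neither, but not to both.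

**Step 6. Every $G\in\mathcal G$ is $P$-free.** Suppose $P\subseteq G$. Then $P-(V(P)\cap W)\subseteq G-W$ is bipartite, so by Step 2 $|V(P)\cap W|\ge3$, that is, $W\subseteq V(P)$. In $G$ the vertices $1,2$ are non-adjacent and have no common neighbour: vertex $3$ is adjacent to neither, and no other vertex is adjacent to both. So they are non-adjacent vertices of $P$ without a common neighbour in $P$, against Step 1.

**Step 7. Counting $\mathcal G$.** $G$ determines $(V_1,V_2)$, because $G-W$ is connected, so its bipartition is unique, and $4\in V_1$ fixes the order. In a uniformly random bipartite graph between $V_1$ and $V_2$, two given vertices of one class have no common neighbour with probability at most $(\frac34)^{\lfloor m/2\rfloor}$. So with probability $1-o(1)$ any two vertices of the same class have a common neighbour; then each class lies in one component, there is an edge, and the graph is connected. The number of partitions is at least $\frac12\binom m{\lfloor m/2\rfloor}\ge\frac{2^m}{2(m+1)}$. There are $2^{\lfloor m^2/4\rfloor}$ bipartite graphs, and $3\cdot2$ traces for each of the $m$ outside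 vertices. For large $n$,
$$|\mathcal G|\ge\frac12\cdot\frac{2^m}{2(m+1)}\cdot2^{(m^2-1)/4}\cdot3^m2^m.$$
Since $\frac{m^2}4=\frac{n^2}4-\frac32n+\frac94$,
$$\log|\mathcal G|\ge\frac{n^2}4+\Big(-\frac32+1+1+\log3\Big)n-O(\log n)=\frac{n^2}4+(0.5+\log3)n-O(\log n),$$
and $0.5+\log3>2.0849$. With Step 4, $|\mathcal A(n,2,3)|/|\mathcal G|\le2^{-0.08n}$ for large $n$. $\blacksquare$

## 6. Patterns and their weights

Patterns formalise Section 4: $W$ is the set of special vertices, and $F_i$ is the set of traces on $W$ allowed for vertices of class $i$. We will see that a reduced $L$-free pattern produces about $p^n2^{t(n,p)+\lambda(\Pi)n/p}$ $L$-free graphs. The reason is that a vertex of class $i$ has $\log|F_i|$ bits of choice, giving $\frac np\sum_i\log|F_i|$ in total, while removing $k$ vertices from the $p$-partite part costs $(1-\frac1p)kn$ by (2).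

Examples:

* $k=0$, $F_i=\{\emptyset\}$: $R_t(\Pi)=K_p(t,\dots,t)$, weight $0$, $L$-free because $\chi(L)=p+1$.
* $k=s-1$, $F_i=2^W$: reduced, weight $p(s-1)-(p-1)(s-1)=s-1$. Deleting the $s-1$ vertices of $W$ from $R_t(\Pi)$ leaves a $p$-partite graph, so under $(\mathrm H_{p,s})$ the pattern is $L$-free. It corresponds to $\mathcal A(n,p,s)$.
* Section 5: $W=\{1,2,3\}$, $Q$ edgeless, $F_1=F_2=\{S\subseteq W:\{1,2\}\nsubseteq S\}$, six sets. It is reduced and its weight is $2\log6-3=2\log3-1\approx2.17>2=s-1$. The argument of Step 6 there shows that it is $P$-free.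
* $p=2$, $W=\{w\}$, $F_1=\{\emptyset\}$, $F_2=\{\emptyset,\{w\}\}$: not reduced, weight $0+1-1=0$. Here $w$ is just a vertex of class $1$ that has been singled out. Reducedness excludes such fake special vertices.

In this section $p\ge2$, $\chi(L)=p+1$ and $M_{2s}\in\mathcal M(L)$; the second example above also used $(\mathrm H_{p,s})$. The first lemma is the failed argument of Section 4, turned into a statement about what $L$-freeness costs.

**Lemma 8.** Let $\Pi$ be reduced and $L$-free. For every $s$-set $S\subseteq W$ there are at least two indices $j$ such that no member of $F_j$ contains $S$ (call such $j$ *bad* for $S$). In particular, if $s=1$ then $k=0$.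

*Proof.* Suppose that for some $i$ and every $j\ne i$ some $T_j\in F_j$ contains $S=\{w_1,\dots,w_s\}$. As $\Pi$ is reduced, choose $S_l\in F_i$ with $w_l\in S_l$. In $R_t(\Pi)$, with $t\ge|V(L)|+s$, take distinct $x_l\in Y_{i,S_l}$. The edges $w_lx_l$ are independent. Each $w_l$ is joined to all of $Y_{j,T_j}$ because $w_l\in T_j$, and each $x_l$ is joined to it because $j\ne i$. Apply Fact 5 with $A_j=Y_{j,T_j}$ for $j\ne i$ and $A_i$ the set of the other vertices of class $i$: $L\subseteq R_t(\Pi)$, a contradiction.

So for each $i$ there is a bad index $j\ne i$. Taking $i=1$ gives a bad $j_1$, and taking $i=j_1$ gives a bad $j_2\ne j_1$. For $s=1$, reducedness says that no $1$-set has a bad index; hence $W=\emptyset$. $\square$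

Large reduced $L$-free patterns are therefore light:

**Lemma 9.** There is $k_0=k_0(p,s)\ge1$ such that every reduced $L$-free pattern with $k\ge k_0$ has $\lambda(\Pi)\le-1$.

*Proof.* Let $N(m)=\sum_{l<s}\binom ml$ and fix $m\ge s$ with $2\log N(m)\le m-1$; this is possible because $N$ is a polynomial. Colour each $s$-subset of $W$ by a pair of bad indices (Lemma 8). There are $\binom p2$ colours, so by Ramsey's theorem there is $r=r(p,s)$ such that every $r$ vertices contain an $m$-set all of whose $s$-subsets have the same colour. Removing such monochromatic $m$-sets as long as possible, we split $W$ into $q$ monochromatic blocks of size $m$ and a rest of size $r'<r$.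

Consider a block with pair $\{j,j'\}$. If a member of $F_j$ met the block in at least $s$ vertices, it would contain an $s$-set for which $j$ is bad. So traces of members of $F_j$ on the block have size $<s$, and there are at most $N(m)$ of them; likewise for $F_{j'}$. For the other $p-2$ indices there are at most $2^m$ traces. As $|F_j|$ is at most the product of the numbers of traces on the blocks and on the rest,
$$\sum_j\log|F_j|\le pr'+q\big((p-2)m+2\log N(m)\big)\le pr'+q\big((p-1)m-1\big).$$
Since $k=r'+qm$, we get $\lambda(\Pi)\le r'-q<r-q$. Take $k_0=(r+1)m+r$. If $k\ge k_0$, then $qm=k-r'>(r+1)m$, so $q\ge r+1$ and $\lambda(\Pi)\le-1$. $\square$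

**Lemma 10.** Let $\Pi$ be $L$-free and $w\notin\bigcup F_i$ for some $i$. Let $\Pi-w$ have vertex set $W\setminus\{w\}$, graph $Q-w$, and families $F'_j=\{S\setminus\{w\}:S\in F_j\}$. Then $\Pi-w$ is $L$-free and $\lambda(\Pi-w)\ge\lambda(\Pi)$. Equality holds iff $F_j=\{S',S'\cup\{w\}:S'\in F'_j\}$ for all $j\ne i$.

*Proof.* $R_t(\Pi-w)\subseteq R_t(\Pi)$: for $S'\in F'_j$ use $Y_{j,S}$ for one $S\in F_j$ with $S\setminus\{w\}=S'$. So $\Pi-w$ is $L$-free. Next, $F'_i=F_i$, and for $j\ne i$ each $S'\in F'_j$ comes from at most the two sets $S',S'\cup\{w\}$, so $\log|F'_j|\ge\log|F_j|-1$, with equality iff both sets always occur. These $p-1$ losses are compensated because $(p-1)k$ decreases by $p-1$. $\square$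

**Consequence (first part of Theorem 3(c), existence of $\Lambda(L)$).** Repeating Lemma 10, every $L$-free pattern can be turned into a reduced $L$-free one without decreasing $\lambda$. The pattern with $k=0$ has weight $0$, and by Lemma 9 reduced $L$-free patterns with $k\ge k_0$ have weight $\le-1$. So the supremum of $\lambda$ over $L$-free patterns is a supremum over reduced ones with $k<k_0$, for which there are finitely many values: the maximum $\Lambda(L)$ exists and is attained by a reduced pattern. Also $-1<s-1$, so in Theorem 3(a) only patterns with $s\le k<k_0$ need be checked.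

## 7. Counting the graphs of a pattern, and Theorem 3(b)

**Proposition 11.** If $\Pi$ is reduced and $L$-free, then for large $n$ the number of $L$-free graphs on $[n]$ is at least $c\,n^{k-(p-1)/2}\,p^n\,2^{t(n,p)+\lambda(\Pi)n/p}$, where $c=c(\Pi)>0$.

The factor $n^k$ matters: it decides the borderline case $\lambda(\Pi)=s-1$ of Theorem 3(b).

*Proof.* Let $m=n-k$. A *presentation* consists of an injection $\varphi:W\to[n]$, a balanced ordered partition $(V_1,\dots,V_p)$ of $[n]\setminus\varphi(W)$ (class sizes $\lfloor m/p\rfloor$ or $\lceil m/p\rceil$), and a graph $G$ that is $\varphi(Q)$ on $\varphi(W)$, has independent sets $V_i$, arbitrary edges between different $V_i$, and traces on $\varphi(W)$ of vertices of $V_i$ in $\varphi(F_i)$. Sending a vertex of $V_i$ with trace $\varphi(S)$ into $Y_{i,S}$ shows $G\subseteq R_n(\Pi)$, so $G$ is $L$-free.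

**Step 1. Counting presentations.** There are at least $c_0n^k$ injections and, by Stirling, at least $c_1p^mm^{-(p-1)/2}$ balanced partitions. Given these, there are $2^{t(m,p)}\prod_i|F_i|^{|V_i|}$ graphs, and $|V_i|\ge\frac np-O(1)$. With (2) the number of presentations is at least
$$c_3\,n^{k-(p-1)/2}\,p^n\,2^{t(n,p)-(1-\frac1p)kn+\frac np\sum_i\log|F_i|}=c_3\,n^{k-(p-1)/2}\,p^n\,2^{t(n,p)+\lambda(\Pi)n/p}.$$
It remains to show that a $1-o(1)$ fraction of the presentations have graphs with at most $k!\,p!$ presentations.

**Step 2. Typical graphs.** Put $\varepsilon=2^{-k}/(8p^2)$. Fix $\varphi,(V_i)$ and take a uniformly random $G$: cross pairs are edges independently with probability $\frac12$, and traces of vertices of $V_i$ are independent and uniform in $\varphi(F_i)$. With probability $1-o(1)$: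

* (T1) any $A\subseteq V_a$, $B\subseteq V_b$ with $a\ne b$ and $|A|,|B|\ge\varepsilon m$ span an edge (failure probability at most $4^m2^{-\varepsilon^2m^2}$);
* (T2) every $x\in V_a$ has at least $\frac m{4p}$ neighbours in each $V_b$, $b\ne a$ (the expected number is about $\frac m{2p}$; Chernoff);
* (T3) every $w\in\varphi(W)$ has at least $2^{-k}\frac m{2p}$ neighbours in each $V_i$. Indeed $\Pi$ is reduced, so $w$ lies in some member of $\varphi(F_i)$, and $|F_i|\le2^k$; thus each vertex of $V_i$ is adjacent to $w$ independently with the same probability, which is at least $2^{-k}$, and Chernoff applies.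

**Step 3. Typical graphs have few presentations.** Let $G$ satisfy (T1)–(T3) with respect to $\varphi,(V_i)$, and let $(\varphi',(V'_i))$ be any presentation of $G$. As $V'_i$ is independent, by (T1) at most one $a$ has $|V'_i\cap V_a|\ge\varepsilon m$. The set $V_a\setminus\varphi'(W)$ has at least $\frac mp-1-k\ge p\varepsilon m$ vertices and is covered by $V'_1,\dots,V'_p$, so some $i=\sigma(a)$ has $|V_a\cap V'_i|\ge\varepsilon m$. Then $\sigma$ is injective, hence a bijection, and for $b\ne a$ we have $|V_a\cap V'_{\sigma(b)}|<\varepsilon m$. So
$$|V_a\setminus V'_{\sigma(a)}|\le(p-1)\varepsilon m+k<2^{-k}\frac m{4p}$$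
for large $n$, because $(p-1)\varepsilon<2^{-k}/(8p)$.

If some $x\in V_a$ were in $V'_{\sigma(b)}$, $b\ne a$, then by (T2) it would have a neighbour in $V_b\cap V'_{\sigma(b)}$, but $V'_{\sigma(b)}$ is independent. If some $w\in\varphi(W)$ were in $V'_{\sigma(b)}$, (T3) gives the same contradiction. So $\varphi(W)\subseteq\varphi'(W)$; the sizes agree, so these sets are equal. Then $V_a\subseteq V'_{\sigma(a)}$ for all $a$, hence $V_a=V'_{\sigma(a)}$. The presentation is determined by $\sigma$ and the bijection $\varphi'$ of $W$ onto $\varphi(W)$, which leaves at most $k!\,p!$ possibilities. $\square$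

**Upper bound for $\mathcal A(n,p,s)$.** The largest multinomial coefficient with $p$ parts and sum $m$ is $O(p^mm^{-(p-1)/2})$. The sum of $2^{-\frac12\sum_i(m_i-m/p)^2}$ over integer vectors $(m_1,\dots,m_p)$ with sum $m$ is $O(1)$: drop the last square and factor the sum over the first $p-1$ coordinates. So by (1) the number of pairs (ordered $p$-partition of an $m$-set, graph across it) is $O(p^mm^{-(p-1)/2}2^{t(m,p)})$. Choosing the $s-1$ deleted vertices, the edges at them, and such a pair with $m=n-s+1$, and using (2),
$$|\mathcal A(n,p,s)|\le O(1)\,n^{s-1}2^{(s-1)n}p^nn^{-(p-1)/2}2^{t(n-s+1,p)}=O\big(n^{s-1-(p-1)/2}p^n2^{t(n,p)+(s-1)n/p}\big).\tag{4}$$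

*Proof of Theorem 3(b).* If the assumption of (a) fails, there is a reduced $L$-free $\Pi$ with $k\ge s$ and $\lambda(\Pi)\ge s-1$. By Proposition 11 and (4),
$$\frac{|\mathcal A(n,p,s)|}{\#\{L\text{-free}\}}=O(n^{s-1-k})\to0.\qquad\blacksquare$$

Proposition 11 with $k=s-1$, $F_i=2^W$ (second example of Section 6) gives
$$\#\{L\text{-free}\}\ge2^{t(n,p)+n\log p+(s-1)n/p-O(\log n)}.\tag{5}$$
With a reduced $L$-free pattern of weight $\Lambda(L)$ it gives the lower bound in Theorem 3(c).

## 8. Good partitions and what embeds into them

From here to the end of Section 10, $p\ge2$, $L$ satisfies $(\mathrm H_{p,s})$, and $v=|V(L)|$. We must show that almost every $L$-free graph comes from a pattern with boundedly many special vertices. Three cited tools are used: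

* Containers (Saxton–Thomason, *Hypergraph containers*, Invent. Math. 201 (2015), Theorem 1.3; Balogh–Morris–Samotij, J. AMS 28 (2015)): for every $L$ with at least two edges and every $\varepsilon_0>0$, for large $n$ there is a family $\mathcal C$ of graphs on $[n]$ with $\log|\mathcal C|\le\varepsilon_0n^2$, such that every $L$-free graph on $[n]$ is a subgraph of a member and each member has at most $\varepsilon_0n^v$ copies of $L$.
* The graph removal lemma.
* The Erdős–Simonovits stability theorem.

**Constants.** Let $k_0$ be from Lemma 9, and put
$$c_s=-\log(1-2^{-2s}),\quad c_*=-\log(1-2^{-s-1}),\quad c'=\min\Big\{\frac1{k_0p},\frac{c_s}{2sp}\Big\},\quad C''=k_0+\frac1p+c_s,$$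
$$K=\max\Big\{k_0,\Big\lceil\frac{2(C''+\log p+2)}{c'}\Big\rceil\Big\}.$$
These depend only on $p,s$, and $c_s<1$. Let $g>0$ be the difference between $s-1$ and the largest value $<s-1$ of $\lambda$ on patterns with $k\le K$. There are finitely many values, and some are $<s-1$: for instance $k=1$, $F_i=\{\emptyset\}$ has weight $-(p-1)$. Put $P_0=p2^K+p$. Choose $\gamma$, then $\theta$, then $\varepsilon$ and $\mu$, then $\delta$, all positive, with $\kappa=h(2^K\theta)+K2^K\theta$, such that

* (R1) $\gamma\le\frac12$ and $h(\gamma)\le\frac{c'}{32}$;
* (R2) $2^{K+1}\theta\le\gamma$, $2^K\theta\le\frac1{4p}$, and $h(\theta)+p\kappa\le\frac1{16}\min\{\frac{c'}2,\frac gp,\frac{c_*}p,\frac{c_s}p\}$;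
* (R3) $\varepsilon\le\frac1{8p}$, $4vP_0\varepsilon\le4^{-vP_0}\theta$, and $2pK\varepsilon\le\frac1{16}\min\{\frac{c'}2,\frac gp,\frac{c_*}p\}$;
* (R4) $6\mu\le\min\{\frac{c'}{32},\frac1{8p}\}$;
* (R5) $\delta\le\frac14$, $\frac{2\delta}\gamma\le\mu$, $h(2\delta)\le\frac{\varepsilon^2}8$, and $h(2\delta)\le\frac{\mu c_s}{4p^2s}$.

All constants may be taken smaller than required, which is used for (c). Put $\mu'=2\mu+\frac{2\delta}\gamma\le3\mu$. Statements below hold for $n$ large in terms of all constants.

**Definition.** Partitions $(V_1,\dots,V_p)$ of $[n]$ are ordered. Edges inside classes are *internal*, the others *cross*. An $L$-free $G$ is *good* for the partition if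

* (G1) the partition minimises the number of internal edges over all partitions, and this number is $\le\delta n^2$;
* (G2) $\big||V_i|-\frac np\big|\le\varepsilon n$ for all $i$;
* (G3) $e(A,B)\ge\frac14|A||B|$ whenever $A\subseteq V_i$, $B\subseteq V_j$, $i\ne j$, $|A|,|B|\ge\varepsilon n$.

**Step 1. All but $2^{t(n,p)-\Omega(n^2)}$ $L$-free graphs are good for some partition.** This step moves from arbitrary $L$-free graphs to nearly $p$-partite, random-like ones.

By stability there is $\eta>0$ such that, for large $n$, every $L$-free graph with at least $t(n,p)-\eta n^2$ edges becomes $p$-partite after deleting at most $\frac\delta2n^2$ edges. By the removal lemma there is $\varepsilon_1\in(0,\frac\eta2]$ such that a graph with at most $\varepsilon_1n^v$ copies of $L$ becomes $L$-free after deleting at most $\min\{\frac\delta2,\frac\eta2\}n^2$ edges. So for large $n$ a graph with at most $\varepsilon_1n^v$ copies of $L$ and at least $t(n,p)-\varepsilon_1n^2$ edges becomes $p$-partite after deleting at most $\delta n^2$ edges.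

Use containers with $\varepsilon_0=\varepsilon_1/2$. Members with fewer than $t(n,p)-\varepsilon_1n^2$ edges contain in total at most $2^{\varepsilon_1n^2/2}2^{t(n,p)-\varepsilon_1n^2}=2^{t(n,p)-\varepsilon_1n^2/2}$ graphs. Every other $L$-free graph is contained in a graph that has a partition with at most $\delta n^2$ internal edges, so it satisfies (G1) for its own minimising partitions.

Consider graphs that have a partition with at most $\delta n^2$ internal edges violating (G2). There are $p^n$ partitions; by (3) with $N=\frac{n^2}2$, $x=2\delta$ there are at most $2^{h(2\delta)n^2/2}$ choices of internal edges; by (1) there are at most $t(n,p)-\frac{\varepsilon^2n^2}2+O(1)$ cross pairs. The number of graphs is at most $p^n2^{h(2\delta)n^2/2}2^{t(n,p)-\varepsilon^2n^2/2+O(1)}=2^{t(n,p)-\Omega(n^2)}$ by (R5).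

Now graphs having such a partition that violates (G3). There are at most $4^n$ choices of $(A,B)$. By Hoeffding's inequality, of all choices of the cross edges, at most a fraction $e^{-|A||B|/8}\le e^{-\varepsilon^2n^2/8}$ has $e(A,B)<\frac14|A||B|$. So there are at most $p^n4^n2^{h(2\delta)n^2/2}2^{t(n,p)}e^{-\varepsilon^2n^2/8}$ such graphs. As $\frac12h(2\delta)\le\frac{\varepsilon^2}{16}<\frac{\varepsilon^2}8\log e$, this is $2^{t(n,p)-\Omega(n^2)}$. $\square$

**Step 2 (embedding).** *Let $G$ satisfy (G3) and let $Z_1,\dots,Z_{P'}$, $1\le P'\le P_0$, be disjoint sets with $Z_q\subseteq V_{i(q)}$ and $|Z_q|\ge\theta n/2$. Then there are $v$-subsets $Z'_q\subseteq Z_q$ such that $Z'_q,Z'_r$ are completely joined whenever $i(q)\ne i(r)$.* This turns density into complete multipartite subgraphs.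

Choose the vertices one at a time, $v$ for each $q$, keeping candidate sets $C_q$, initially $Z_q$. When choosing $y\in C_q$, require $|N(y)\cap C_r|\ge\frac14|C_r|$ for all $r$ with $i(r)\ne i(q)$, and then replace these $C_r$ by $C_r\cap N(y)$. A vertex chosen from the current $C_q$ is adjacent to all vertices chosen earlier from sets in other classes, so the chosen sets are as wanted. We must show that one can always go on. At most $vP_0$ replacements occur, so always $|C_r|\ge4^{-vP_0}\theta n/2\ge2vP_0\varepsilon n$ by (R3). For fixed $r$ let $D$ be the set of $y\in C_q$ violating the requirement. If $|D|\ge\varepsilon n$, then $e(D,C_r)<\frac14|D||C_r|$ contradicts (G3). So fewer than $P_0\varepsilon n$ vertices of $C_q$ are inadmissible, at most $v$ are already used, and since $2vP_0\varepsilon n>P_0\varepsilon n+v$ an unused admissible $y$ exists. $\square$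

**Definition.** For $W\subseteq[n]$, $|W|=k\le K$, let $Z_{j,S}=\{u\in V_j\setminus W:N(u)\cap W=S\}$, $F_j=\{S\subseteq W:|Z_{j,S}|\ge\theta n\}$ and $\Pi_\theta(W)=(G[W];F_1,\dots,F_p)$.

The $F_j$ are non-empty: $|V_j\setminus W|\ge\frac{7n}{8p}-K>\frac n{4p}\ge2^K\theta n$, so some $S$ has $|Z_{j,S}|\ge\theta n$. For good $G$ we have three facts.

(E1) *$\Pi_\theta(W)$ is $L$-free.* Step 2, applied to the at most $p2^K$ sets $Z_{j,S}$, $S\in F_j$, gives $R_v(\Pi_\theta(W))\subseteq G$.

(E2) *If $Y$ is the vertex set of $s$ independent edges inside $V_i$, then for some $j\ne i$ fewer than $\theta n$ vertices of $V_j$ are adjacent to all of $Y$.* Otherwise apply Step 2 to these $p-1$ sets of common neighbours and to $V_i\setminus Y$. Fact 5 with the resulting $v$-sets and $Y$ gives $L\subseteq G$.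

(E3) *Given $W$, $(F_j)$ and $V'_j\subseteq V_j\setminus W$, the number of choices of the $W$–$V'_j$ edges for which at most $2^k\theta n$ vertices of $V'_j$ have trace outside $F_j$ is at most $|F_j|^{|V'_j|}2^{\kappa n}$; the actual edges satisfy this for $\Pi_\theta(W)$.* The second claim holds because each $S\notin F_j$ has $|Z_{j,S}|<\theta n$. For the first, by (3) the set of exceptional vertices can be chosen in at most $2^{h(2^K\theta)n}$ ways, their traces in at most $2^{K2^K\theta n}$ ways, and the other traces in at most $|F_j|^{|V'_j|}$ ways.

## 9. The special vertices are boundedly many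

Fix for each good $G$ a partition for which it is good. Let
$$B=\{u: u\in V_i\text{ has}\ge\gamma n\text{ neighbours in its own class }V_i\}.$$
The internal degrees sum to at most $2\delta n^2$, so $|B|\le\frac{2\delta n}\gamma$. By minimality in (G1), each $u\in B$ has at least as many neighbours in every $V_j$ as in its own class (otherwise move $u$), so at least $\gamma n$ in **every** $V_j$.

Consequently, for $W\subseteq B$ with $|W|\le K$, the pattern $\Pi_\theta(W)$ is **reduced**: $w\in W$ has at least $\gamma n-K$ neighbours in $V_j\setminus W$. If no member of $F_j$ contained $w$, there would be fewer than $2^K\theta n\le\frac\gamma2n<\gamma n-K$. By (E1) it is also $L$-free, so Lemmas 8 and 9 apply to it.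

Let $X$ be the vertex set of a maximum matching of $\bigcup_iG[V_i\setminus B]$, with $x_i$ edges in $V_i$. Put $x=\sum x_i$, $b=|B|$, $y=b+2x=|B\cup X|$. Each $V_i\setminus(B\cup X)$ is independent. We bound $y$ in two steps.

**Step 3. All but $2^{t(n,p)-\Omega(n^2)}$ good graphs have $x<\mu n$.** Suppose $x\ge\mu n$. Then some $V_i$ contains $r=\lfloor\frac{\mu n}{ps}\rfloor$ pairwise disjoint groups of $s$ matching edges. By (E2) each group $Y$ has an index $j\ne i$ such that fewer than $\theta n$ vertices of $V_j$ are joined to all of $Y$. Choose these vertices first, and then one of at most $2^{2s}-1$ traces for each of the others: the edges from $Y$ to $V_j$ can be chosen in at most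
$$2^{h(\theta)n}\big(2^{2s}(1-2^{-2s})\big)^{|V_j|}$$
ways. Compared with a free choice, and including the factor $p$ for $j$, this saves a factor of at least $2^{c_s(\frac1p-\varepsilon)n-h(\theta)n-\log p}\ge2^{c_sn/(2p)}$, since $\varepsilon\le\frac1{8p}$ and $h(\theta)\le\frac{c_s}{16p}$. Different groups concern disjoint sets of cross pairs. Choosing $i$, the partition, the vertices of the groups, the internal edges and the cross edges, there are at most
$$p\cdot p^n\cdot n^{2sr}\cdot2^{h(2\delta)n^2/2}\cdot2^{t(n,p)-rc_sn/(2p)}$$
graphs. Here $n^{2sr}=2^{O(n\log n)}$, $\frac{rc_sn}{2p}\ge\frac{\mu c_sn^2}{2p^2s}-O(n)$ and $\frac12h(2\delta)\le\frac{\mu c_s}{8p^2s}$, so this is $2^{t(n,p)-\Omega(n^2)}$. $\square$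

**Step 4. All but $2^{t(n,p)-n+O(\log n)}$ good graphs with $x<\mu n$ have $y\le K$.** Each special vertex gains entropy by having free edges to its own class, or loses because of (E2) and Lemma 9. The accounting below shows that many special vertices lose on balance.

Fix the partition, $B$, $X$ and the matching. Then $y\le\frac{2\delta n}\gamma+2\mu n=\mu'n$. Put $V'_i=V_i\setminus(B\cup X)$. The logarithm of the number of graphs is at most the sum of the following.

* Edges between the $V'_i$: $t(n-y,p)\le(1-\frac1p)\frac{(n-y)^2}2\le t(n,p)-(1-\frac1p)ny+\frac{y^2}2+O(1)$.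
* Edges inside $B\cup X$: $\frac{y^2}2$.
* Edges from $X$ to the $V'_i$ of the own class: a vertex of $X$ is not in $B$, so it has fewer than $\gamma n$ neighbours there. By (3) this gives at most $h(\gamma)n|X|$.
* Edges from $X$ to the other $V'_j$: a free choice gives at most $|X|(p-1)(\frac1p+\varepsilon)n$. Group the matching edges inside each $V_i$ into $\lfloor x_i/s\rfloor$ groups of $s$; in total there are at least $(\frac xs-p)^+$ groups. By (E2), as in Step 3, each group has an index $j$ for which the edges to $V'_j$ are restricted. As $|V'_j|\ge(\frac1p-\varepsilon-\mu')n$, each group saves at least $c_s(\frac1p-\varepsilon-\mu')n-h(\theta)n-\log p$, which is positive. So the contribution is at most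
$$|X|(p-1)\Big(\frac1p+\varepsilon\Big)n-\Big(\frac xs-p\Big)^+\Big(c_s\big(\tfrac1p-\varepsilon-\mu'\big)n-h(\theta)n-\log p\Big).$$
* Edges from $B$ to $\bigcup V'_j$: split $B$ into $\lfloor b/k_0\rfloor$ groups of size $k_0$ and fewer than $k_0$ further vertices. A group has a reduced $L$-free pattern on $k_0\le K$ vertices, which has weight $\le-1$ by Lemma 9, so its families satisfy $\sum_j\log|F_j|\le(p-1)k_0-1$. There are at most $2^{p2^{k_0}}$ choices of the families, and then by (E3) and (G2) the group contributes at most
$$p2^{k_0}+\sum_j\Big(\big(\tfrac1p+\varepsilon\big)n\log|F_j|+\kappa n\Big)\le p2^{k_0}+\big((p-1)k_0-1\big)\frac np+(p\kappa+pk_0\varepsilon)n.$$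
The further vertices contribute at most $k_0n$.

Now add up. The main terms satisfy
$$-\Big(1-\frac1p\Big)ny+\Big(1-\frac1p\Big)n|X|+\Big\lfloor\frac b{k_0}\Big\rfloor k_0\Big(1-\frac1p\Big)n\le0,$$
because $y=|X|+b$. The savings satisfy
$$-\Big\lfloor\frac b{k_0}\Big\rfloor\frac np\le-\frac{bn}{k_0p}+\frac np,\qquad-\Big(\frac xs-p\Big)^+\frac{c_sn}p\le-\frac{xc_sn}{sp}+c_sn.$$
All other terms, except $k_0n$ and $O(1)$, are at most $\tau ny$, where, using $|X|$, $(\frac xs-p)^+$ and $\lfloor b/k_0\rfloor$ are all at most $y$,
$$\tau=\mu'+h(\gamma)+(p-1)\varepsilon+c_s(\varepsilon+\mu')+h(\theta)+p\kappa+pk_0\varepsilon+\frac{\log p+p2^{k_0}}n.$$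
By (R1)–(R4): $h(\gamma)\le\frac{c'}{32}$; $h(\theta)+p\kappa\le\frac{c'}{32}$; $(p-1+c_s+pk_0)\varepsilon\le2pK\varepsilon\le\frac{c'}{32}$; $(1+c_s)\mu'\le6\mu\le\frac{c'}{32}$; and the last term is at most $\frac{c'}{32}$ for large $n$. So $\tau\le\frac{c'}4$. Since $\frac b{k_0p}+\frac{xc_s}{sp}\ge c'(b+2x)=c'y$, the sum is at most
$$t(n,p)+C''n-c'ny+\tau ny+O(1)\le t(n,p)+C''n-\tfrac34c'ny+O(1).$$
There are at most $p^nn^y\le p^n2^{c'ny/4}$ choices for the fixed data with given $b,x$. So for given $b,x$ with $y>K$ there are at most
$$2^{t(n,p)+(C''+\log p)n-\frac12c'ny+O(1)}\le2^{t(n,p)-2n+O(1)}$$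
graphs, because $\frac12c'y\ge C''+\log p+2$ by the choice of $K$. Summing over at most $(n+1)^2$ pairs $(b,x)$ gives the stated bound. $\square$

By (5), the number of $L$-free graphs is at least $2^{t(n,p)}$ for large $n$ (as $\log p\ge1$). So the graphs excluded in Steps 1, 3 and 4 together form a $2^{-\Omega(n)}$-fraction of all $L$-free graphs.

## 10. From patterns to structure: Theorem 3(c) and (a)

**Step 5. Counting the remaining graphs by weight.** For these put $W=B\cup X$, $k=|W|=y\le K$, $V'_i=V_i\setminus W$ (independent sets) and $\Pi=\Pi_\theta(W)$. It is $L$-free by (E1), but not necessarily reduced, because of $X$. For a given partition, $W$, $(F_j)$ and a given value $\lambda(\Pi)$, (E3), (G2) and (2) bound the number of graphs by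
$$2^{K^2+t(n-k,p)}\prod_j\Big(|F_j|^{|V'_j|}2^{\kappa n}\Big)\le2^{t(n,p)+\lambda(\Pi)n/p+\tau'n},\qquad\tau'=p\kappa+pK\varepsilon+o(1),\tag{6}$$
where we used $|F_j|^{|V'_j|}\le2^{(\frac1p+\varepsilon)n\log|F_j|}$ and $\log|F_j|\le K$. There are $p^nn^{O(1)}$ choices of the partition, $W$ and $(F_j)$.

*Proof of Theorem 3(c).* Since $\lambda(\Pi)\le\Lambda(L)$, Steps 1, 3, 4 and (6) give
$$\log\#\{L\text{-free}\}\le t(n,p)+\Big(\log p+\frac{\Lambda(L)}p+\tau'+o(1)\Big)n;$$
the graphs excluded in Steps 1, 3 and 4 form only a $2^{-\Omega(n)}$-fraction and do not affect this. As $\tau'$ can be made arbitrarily small by the choice of $\theta$ and $\varepsilon$, the upper bound follows. The lower bound and the other claims were proved in Sections 6 and 7. $\blacksquare$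

*Proof of Theorem 3(a).* Assume that every reduced $L$-free pattern with $k\ge s$ has weight $<s-1$. By (R2), (R3), for large $n$, $\tau'\le\frac g{4p}$ and $\tau'+h(\theta)\le\frac{c_*}{4p}$.

**Step 6. We may assume $\lambda(\Pi)\ge s-1$.** Since $k\le K$, if $\lambda(\Pi)<s-1$ then $\lambda(\Pi)\le s-1-g$. By (6) there are at most $p^nn^{O(1)}2^{t(n,p)+(s-1)n/p-gn/p+gn/(4p)}$ such graphs, a $2^{-\Omega(n)}$-fraction by (5).

**Step 7. The shape of $\Pi$.** Apply Lemma 10 repeatedly, removing vertices $w$ with $w\notin\bigcup F_{i(w)}$ (for the current families), until a reduced $L$-free pattern $\Pi^*$ on some $W^*\subseteq W$ is reached. Any pattern on $W^*$ has weight at most $p|W^*|-(p-1)|W^*|=|W^*|$. So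
$$s-1\le\lambda(\Pi)\le\lambda(\Pi^*)\le|W^*|.$$
If $|W^*|\ge s$, the assumption gives $\lambda(\Pi^*)<s-1$, a contradiction; so $|W^*|\le s-1$ and all are equalities. Hence $|W^*|=s-1$, all families of $\Pi^*$ are $2^{W^*}$, and equality holds in every application of Lemma 10: when $w$ is put back, $F_{i(w)}$ does not change, and every other family $F_j$ becomes $\{S',S'\cup\{w\}:S'\in F_j'\}$. With $D_j=\{w\in W\setminus W^*:i(w)=j\}$ this gives
$$F_j=2^{W\setminus D_j}\quad(1\le j\le p),\qquad\lambda(\Pi)=s-1.$$
So the vertices of $D_j$ behave like vertices of class $j$. Put $U_j=V'_j\cup D_j$; these sets partition $[n]\setminus W^*$. If every $U_i$ is independent, then $G-W^*$ is $p$-colourable and $G\in\mathcal A(n,p,s)$. We show that this holds outside a $2^{-\Omega(n)}$-fraction. Suppose $x'y'$ is an edge inside $U_i$. Since $V'_i$ is independent, we may take $y'\in D_i$.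

**Step 8. The case $x'\in D_i$ is impossible.** For $j\ne i$ the set $T=W^*\cup\{x',y'\}$ is disjoint from $D_j$, so $T\in F_j$. Also $\emptyset\in F_i$ and $\{w\}\in F_i$ for $w\in W^*$. In $R_v(\Pi)$ take the edge $x'y'$ and the edges $wx_w$ with $x_w\in Y_{i,\{w\}}$, $w\in W^*$. These are $s$ independent edges whose ends are all joined to all of $Y_{j,T}$, $j\ne i$. By Fact 5 with $A_j=Y_{j,T}$ and $A_i=Y_{i,\emptyset}$ we get $L\subseteq R_v(\Pi)$, contradicting (E1).

**Step 9. The case $x'\in V'_i$ is rare.** Let $N_j$ be the set of vertices of $V'_j$ adjacent to all of $W^*\cup\{x',y'\}$.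

Suppose $|N_j|\ge\theta n$ for all $j\ne i$. Apply Step 2 to the sets $N_j$ ($j\ne i$), $Z_{i,\{w\}}\setminus\{x'\}$ ($w\in W^*$) and $Z_{i,\emptyset}\setminus\{x'\}$. These are disjoint, each has at least $\theta n-1\ge\theta n/2$ vertices since $\emptyset,\{w\}\in F_i$, and there are $p-1+s\le p+K\le P_0$ of them, because $s-1=|W^*|\le K$. We get $v$-sets $N'_j$, $Z'_{i,\{w\}}$, $Z'_{i,\emptyset}$. The edges $x'y'$ and $wx_w$ with $x_w\in Z'_{i,\{w\}}$ are $s$ independent edges with all ends joined to all of every $N'_j$. By Fact 5 with $A_j=N'_j$ and $A_i=Z'_{i,\emptyset}$, $L\subseteq G$, a contradiction.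

So $|N_j|<\theta n$ for some $j\ne i$. Count such graphs for fixed partition, $W$, $(F_a)$, $W^*$, $(D_a)$, $x',y',i,j$. Proceed as in (6), except for the edges from $W\cup\{x'\}$ to $V'_j$.

* The traces on the $(s+1)$-set $W^*\cup\{x',y'\}$ admit at most $2^{h(\theta)n}\big(2^{s+1}(1-2^{-s-1})\big)^{|V'_j|}$ choices: choose the fewer than $\theta n$ vertices with full trace; the others have at most $2^{s+1}-1$ traces.
* The set $W^*\cup\{y'\}$ has size $s$ and lies in $W\setminus D_j$, because $y'\in D_i$. So for non-exceptional vertices, those with trace on $W$ in $F_j=2^{W\setminus D_j}$, the trace on the remaining vertices of $W$ is one of $2^{k-|D_j|-s}$ sets. With the exceptional vertices handled as in (E3), there are at most $2^{(k-|D_j|-s)|V'_j|}2^{\kappa n}$ choices.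

The product is
$$2^{(k-|D_j|)|V'_j|}2^{\kappa n}\cdot2^{|V'_j|}\cdot2^{h(\theta)n}(1-2^{-s-1})^{|V'_j|}.$$
In (6) the same edges were counted with $|F_j|^{|V'_j|}2^{\kappa n}\cdot2^{|V'_j|}$, the last factor for the edges from $x'\in V'_i$ to $V'_j$. So the bound of (6) is multiplied by $2^{h(\theta)n-c_*|V'_j|}$. As $|V'_j|\ge\frac n{2p}$, the number of such graphs, over all choices of the fixed data, is at most
$$p^nn^{O(1)}2^{t(n,p)+(s-1)n/p+\tau'n+h(\theta)n-c_*n/(2p)}\le p^nn^{O(1)}2^{t(n,p)+(s-1)n/p-c_*n/(4p)},$$
a $2^{-\Omega(n)}$-fraction by (5). $\blacksquare$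

## 11. Two positive cases: Corollary 4 and $s=1$

*Proof of Corollary 4.* We show that every reduced pattern with $k\ge s$ contains $L$; then Theorem 3(a) applies because no reduced $L$-free pattern with $k\ge s$ exists. Fix a $p$-colouring of $L-U$ and map $U$ injectively into $W$; $U$ is independent because its vertices are at distance $\ge3$. A vertex of colour $i$ adjacent to some $u\in U$ has no other neighbour in $U$, since otherwise two vertices of $U$ would be at distance $2$. Map it into some $Y_{i,S}$, $S\in F_i$, with $S$ containing the image of $u$; such $S$ exists by reducedness. Map the other vertices of colour $i$ into any $Y_{i,S}$. With $t=|V(L)|$ there is room to do this injectively, and all edges of $L$ are preserved.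

For the example let $L=sH$ with $\chi(H)=p+1$ and a colour-critical edge $uu'$ of $H$, that is, $H-uu'$ is $p$-colourable. In a $p$-colouring of $H-uu'$ the vertices $u,u'$ have the same colour. Permuting colours in each copy, we can place the $s$ critical edges in the same class; so $M_{2s}\in\mathcal M(L)$. Deleting at most $s-1$ vertices leaves a whole copy of $H$. So $(\mathrm H_{p,s})$ holds. Let $U$ consist of the copies of $u$: then $L-U$ is $p$-colourable, and the vertices of $U$ lie in different components. $\blacksquare$

For instance, $L=2C_5$ has $p=2$, $s=2$: almost all graphs without two disjoint pentagons become bipartite after deleting one suitable vertex.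

*Proof of Theorem 2(i) for $s=1$, $p\ge2$.* By Lemma 8 there is no reduced $L$-free pattern with $k\ge1=s$, so Theorem 3(a) applies. (This is the Prömel–Steger theorem.) The case $p=1$ was done in Section 3. $\blacksquare$

## 12. Triangle-free counterexamples for all $p,s\ge2$

*Proof of Theorem 2(ii).* By Section 4 it is natural to forbid only the full trace $W$, with $|W|=s$. By Lemma 8 it must be forbidden in at least two classes, and forbidding it in exactly two costs little. So we want an $L$ that becomes $p$-colourable by deleting $s$ vertices only in ways that force common neighbours of all $s$ deleted vertices, in all colours but one. The rigid colouring needed for this comes from a product.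

Let $p,s\ge2$. Let $G_0$ be a connected triangle-free graph with $\chi(G_0)\ge p+1$ (for example, a component of a Mycielski graph). Let $R_0=K_p\times G_0$: its vertices are $(i,g)$ with $1\le i\le p$, $g\in V(G_0)$, and $(i,g)\sim(j,g')$ iff $i\ne j$ and $gg'\in E(G_0)$. For $p=2$ and $G_0=C_5$ this is $K_2\times C_5=C_{10}$.

**Claim 1 (Greenwell–Lovász).** Every proper $p$-colouring of $R_0$ is $(i,g)\mapsto\pi(i)$ for a permutation $\pi$.

*Proof.* Let $\varphi_g(i)$ be the colour of $(i,g)$. Suppose no $\varphi_g$ is injective, and let $c(g)$ be a colour occurring at least twice in $\varphi_g$. If $gg'\in E(G_0)$ and $c(g)=c(g')$, say $\varphi_g(i)=\varphi_g(i')=\varphi_{g'}(j)$ with $i\ne i'$, then $j$ differs from $i$ or from $i'$, which gives a monochromatic edge. So $c$ properly colours $G_0$ with $p$ colours, a contradiction. Hence some $\varphi_g$ is a permutation. For $g'\sim g$ we have $\varphi_{g'}(j)\ne\varphi_g(i)$ for all $i\ne j$, which leaves only $\varphi_{g'}(j)=\varphi_g(j)$. So $\varphi_{g'}=\varphi_g$, and by connectedness all $\varphi_{g}$ are equal. $\square$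

**Step 1. Construction of $L$.** Replace each vertex $z$ of $R_0$ by an independent set $I_z$ of size $2^s(s+1)$ (adjacent vertices become completely joined sets), and call the result $R$. Add new vertices $a_1,b_1,\dots,a_s,b_s$ and the edges $a_lb_l$. Fix $g_1\in V(G_0)$. For $j=2,\dots,p$ split $X_j=I_{(j,g_1)}$ into sets $X_{j,T}$ of size $s+1$, indexed by the $2^s$ transversals $T$ of the pairs $\{a_l,b_l\}$, and join every $u\in T$ to all of $X_{j,T}$. The result is $L$. (For $p=s=2$ and $G_0=C_5$ it is a blow-up of $C_{10}$ with classes of size $12$, plus four vertices; one class is cut into four triples, one for each transversal.)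

**Step 2. $L$ is triangle-free.** $R$ maps homomorphically to $G_0$, so it has no triangle. A new vertex $u$ with partner $\bar u$ has neighbourhood $\{\bar u\}\cup\bigcup_{j,\,T\ni u}X_{j,T}$. The sets $X_2,\dots,X_p$ together span no edges, as all have second coordinate $g_1$. And $\bar u$ is not joined to $X_{j,T}$ when $u\in T$, since then $\bar u\notin T$. So the neighbourhood of $u$ is independent.

**Step 3. The matching.** Colour $I_{(i,g)}$ with $i$ and the new vertices with $1$. As new vertices are joined only to each other and to $X_j$ with $j\ge2$, the only monochromatic edges are $a_1b_1,\dots,a_sb_s$, all in colour $1$. So $\chi(L)\le p+1$ (recolour the $b_l$), and $M_{2s}\in\mathcal M(L)$ once $\chi(L)=p+1$ is known.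

**Claim 2.** If $|U|\le s$ and $L-U$ has a proper $p$-colouring, then for some permutation $\pi$ all vertices of $I_{(i,g)}\setminus U$ have colour $\pi(i)$, and $U$ is a transversal of the pairs $\{a_l,b_l\}$ (so $|U|=s$).

*Proof.* All $I_z\setminus U$ are non-empty. Each choice of one representative from every $I_z\setminus U$ gives a copy of $R_0$, coloured as in Claim 1 by some $\pi$. Two choices differing in one representative still share a vertex with first coordinate $i$ for each $i$, as $|V(G_0)|\ge2$; so they have the same $\pi$. Any two choices are connected by such changes, hence $\pi$ is the same for all, which is the first assertion. Let $u\in\{a_l,b_l\}$ survive, and let $T$ be a transversal containing $u$. For each $j\ge2$, since $|X_{j,T}|=s+1>|U|$, $u$ has a surviving neighbour in $X_j$, of colour $\pi(j)$. So $u$ has colour $\pi(1)$. As $a_lb_l$ is an edge, $a_l,b_l$ do not both survive. So $U$ meets all $s$ disjoint pairs, and as $|U|\le s$, it is a transversal. $\square$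

**Step 4. $L$ satisfies the hypotheses.** By Claim 2, $L-U$ is not $p$-colourable if $|U|\le s-1$; in particular $\chi(L)=p+1$. With Step 3, $(\mathrm H_{p,s})$ holds, and $H(n,p,s)$ is extremal for large $n$ by Lemma 7.

**Step 5. A heavy reduced pattern.** Let $W=[s]$, $Q$ edgeless, $F_1=F_2=2^{[s]}\setminus\{[s]\}$ and $F_j=2^{[s]}$ for $j\ge3$. It is reduced because $s\ge2$, so that all singletons are in every family. We have $k=s$ and
$$\lambda=2\log(2^s-1)+(p-2)s-(p-1)s=s+2\log(1-2^{-s})\ge s+2\log\tfrac34>s-1.$$

**Step 6. The pattern is $L$-free.** Suppose $L\subseteq R_t(\Pi)$ and let $U$ be the set of vertices of $L$ mapped into $W$. Then $|U|\le s$ and the class indices properly $p$-colour $L-U$. By Claim 2, $U=T$ is a transversal with $|T|=s$, so it is mapped onto $W$. At least one of the colours $1,2$ equals $\pi(j)$ with $j\ge2$. The vertices of $X_{j,T}$ are not in $U$, lie in class $\pi(j)\in\{1,2\}$, and are adjacent to all of $T$. So their images have trace $[s]$ on $W$, but $[s]\notin F_1,F_2$: a contradiction.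

By Theorem 3(b), almost no $L$-free graph is in $\mathcal A(n,p,s)$. $\blacksquare$
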